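# Analytic approximation of continuous operators on $c_0$

## A plausible "no": $c_0$ has no separating polynomial

All Banach spaces $X,Y,Z$ below are real unless we say "complex", and $c_0$ is the space of real null sequences with the supremum norm. We are given a continuous map $F:c_0\to Y$, not assumed linear, and $\varepsilon>0$. Is there a real analytic $H:c_0\to Y$ with $\sup_{x\in c_0}\|H(x)-F(x)\|<\varepsilon$? The problem comes from the paper "Analytic Approximations Of Uniformly Continuous Operators".

**Definition (polynomials, real analytic operators).** A continuous $n$-homogeneous polynomial $P:X\to Y$ is a map $P(h)=\check P(h,\dots,h)$ with $\check P$ a continuous symmetric $n$-linear map; a continuous polynomial is a finite sum of such maps. An operator $H:X\to Y$ is *real analytic* if for every $a\in X$ there are $r>0$ and continuous $n$-homogeneous polynomials $P_n:X\to Y$ $(n\ge 0)$ such that $H(a+h)=\sum_{n\ge0}P_n(h)$, with convergence in the norm of $Y$, whenever $\|h\|<r$.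

**Definition (separating functions).** A function $f:X\to\mathbb R$ is *separating* if $f(0)=0$ and $\inf_{\|x\|=1}f(x)>0$.

For example, $\|x\|^2$ is a separating polynomial on a Hilbert space, and $\sum_i x_i^4$ is one on $\ell_4$. We may use three known results.

(i) (Kurzweil) If $X$ is separable and admits a separating polynomial, then for every $Y$, every continuous $F:X\to Y$ and every $\varepsilon>0$ there is a real analytic $H:X\to Y$ with $\sup_X\|H-F\|<\varepsilon$.

(ii) For every $Y$, every *uniformly* continuous $F:c_0\to Y$ and every $\varepsilon>0$ there is a real analytic $H:c_0\to Y$ with $\sup_{c_0}\|H-F\|<\varepsilon$.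

(iii) (Deville) A Banach space that admits a separating $C^\infty$ Fréchet smooth function and contains no copy of $c_0$ admits a separating polynomial.

The main theorem uses none of them; (ii) appears in one test case, (i) in another, and (iii) in Corollary D at the end.

**The first guess.** One would guess *no*: result (i) needs a separating polynomial, result (ii) needs uniform continuity, and here we have neither. Indeed $c_0$ has no separating polynomial. To see this, let $P=P_1+\dots+P_d$ be a continuous polynomial with $P(0)=0$, $P_n$ being $n$-homogeneous. Fix $n$, and extend $\check P_n$ complex-multilinearly to complex null sequences; expanding into $2^n$ terms shows that the extension is bounded by $C=2^n\|\check P_n\|$. Let $\omega_1,\dots,\omega_N$ be independent, each uniformly distributed on the $n$-th roots of unity. Then $\mathbb E\,\omega_{j_1}\cdots\omega_{j_n}$ equals $1$ if all $j_l$ coincide. Otherwise some index occurs with a multiplicity $m$, $0<m<n$, and the expectation is $0$ because $\mathbb E\,\omega_j^m=0$. So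 for signs $c_j=\pm1$ with $c_jP_n(e_j)=|P_n(e_j)|$,
$$\sum_{j\le N}|P_n(e_j)|=\mathbb E\,\check P_n\Big(\sum_j c_j\omega_je_j,\ \sum_j\omega_je_j,\dots,\sum_j\omega_je_j\Big)\le C ,$$
since all the vectors have sup norm $1$. Thus $P_n(e_j)\to0$ as $j\to\infty$ for each $n$, so $P(e_j)\to0$, and $P$ is not separating.

**First test: finitely many coordinates.** Let $F(x)=\varphi(x_1,\dots,x_n)$ with $\varphi:\mathbb R^n\to Y$ continuous. Since $\mathbb R^n$ has the separating polynomial $\sum x_i^2$, (i) approximates $\varphi$ by a real analytic $H_n$, and $x\mapsto H_n(x_1,\dots,x_n)$ is real analytic: insert the bounded linear projection into the power series. So this $F$ is not a counterexample.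

**Second test: separation by a power series.** Let $f(x)=\sum_{i\ge1}x_i^{2i}$. In the complex ball of radius $\frac14$ about a point $a$ we have $|z_i|\le\frac12$ as soon as $|a_i|\le\frac14$, that is, for all but finitely many $i$; those terms are at most $4^{-i}$. So the series converges locally uniformly on the complex $c_0$, and $f$ is real analytic (Fact 1 below). If $\|x\|=1$ then some $|x_i|=1$, so $f(x)\ge1$; and $f(0)=0$. A power series separates where no polynomial does.

**Third test: a genuinely infinite, non-uniformly continuous map.** Let $F(x)=\max_i|\sin(x_i^2)|$. On the line $\mathbb Re_1$ it is $|\sin t^2|$, which takes the values $0$ and $1$ at $\sqrt{n\pi}$ and $\sqrt{n\pi+\pi/2}$, two points whose distance tends to $0$; so $F$ is not uniformly continuous. But $F=\|\cdot\|\circ S$ with $S(x)=(\sin x_i^2)_i$. On complex sequences $|\sin z_i^2|\le|z_i|^2e^{|z_i|^2}$, so $S$ maps null sequences to null sequences, is bounded on bounded sets, and is analytic by Fact 2 below. The norm is uniformly continuous, so (ii) gives a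 real analytic $N$ with $\sup\big|N-\|\cdot\|\big|<\varepsilon$. Then $N\circ S$ is real analytic (composites are, by Fact 3 below) and is uniformly within $\varepsilon$ of $F$.

All three tests go against the guess, and the third suggests why: *an analytic change of variables may turn a continuous map into one that lives on a single scale.* The guess is wrong.

**Theorem A.** *Let $A\subset c_0$ be nonempty, $Y$ a real Banach space, and let $F:A\to Y$, $\eta:A\to(0,\infty)$ be continuous. There are an open set $\Omega'\subset X_{\mathbb C}=c_0(\mathbb N;\mathbb C)$ containing $A$ and a holomorphic $H:\Omega'\to Y_{\mathbb C}$ with $H(\Omega'\cap c_0)\subset Y$ and $\|H(x)-F(x)\|<\eta(x)$ for all $x\in A$. In particular $H|_{\Omega'\cap c_0}$ is real analytic.*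

**Answer to the question.** *Yes: for every real Banach space $Y$, every continuous $F:c_0\to Y$ and every $\varepsilon>0$ there is a real analytic $H:c_0\to Y$ with $\sup_{c_0}\|H-F\|<\varepsilon$.* Take $A=c_0$ and $\eta\equiv\varepsilon/2$ in Theorem A; then $\sup\|H-F\|\le\varepsilon/2<\varepsilon$.

## Holomorphic maps into $c_0(S;\mathbb C)$

Let $\mathbb N=\{1,2,\dots\}$ and, from now on, $X=c_0=c_0(\mathbb N)$ and $X_{\mathbb C}=c_0(\mathbb N;\mathbb C)$. For a countable set $S$, $c_0(S)$ and $c_0(S;\mathbb C)$ are the real and complex null families over $S$ with the sup norm. The complexification $Y_{\mathbb C}$ of a real space $Y$ carries the norm $\|y_1+\mathrm iy_2\|=\sup_t\|y_1\cos t-y_2\sin t\|$. This is a complex norm extending that of $Y$, and $Y$ is closed in $Y_{\mathbb C}$. For $Y=c_0(S)$ it gives $\sup_j\sup_t|x_j\cos t-y_j\sin t|=\sup_j|x_j+\mathrm iy_j|$, the norm of $c_0(S;\mathbb C)$.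

A map between open subsets of complex Banach spaces is *holomorphic* if near each point it is the sum of a series of continuous homogeneous polynomials converging uniformly on some ball. Holomorphic maps are continuous, hence locally bounded, and infinitely Fréchet differentiable; compositions, products and locally uniform limits of holomorphic maps are holomorphic (Mujica, *Complex Analysis in Banach Spaces*). The polarization formula, valid for any base point $x_0$, is
$$\check P(h_1,\dots,h_n)=\frac1{2^nn!}\sum_{\epsilon\in\{\pm1\}^n}\epsilon_1\cdots\epsilon_n\,P(x_0+\epsilon_1h_1+\dots+\epsilon_nh_n).\tag{1}$$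

**Fact 1.** *Let $E$ be a real Banach space, $\Omega\subset E_{\mathbb C}$ open, and $f:\Omega\to Y_{\mathbb C}$ holomorphic with $f(\Omega\cap E)\subset Y$. Then $f|_{\Omega\cap E}$ is real analytic.*

*Proof.* Near a real point $a$ write $f(a+h)=\sum P_n(h)$. For real $h$, $P_n(h)=\frac1{n!}\frac{d^n}{dt^n}f(a+th)|_{t=0}$ with $t$ real; the difference quotients lie in $Y$, which is closed, so $P_n(h)\in Y$. By (1) with $x_0=0$, $\check P_n$ maps $E^n$ into $Y$. So $P_n|_E$ is a continuous $n$-homogeneous polynomial from $E$ to $Y$. $\square$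

**Fact 2.** *Let $\Omega$ be open in a complex Banach space, and let $f:\Omega\to c_0(S;\mathbb C)$ be locally bounded with every coordinate $f_i$ holomorphic. Then $f$ is holomorphic.*

*Proof.* Let $B(a,2r)\subset\Omega$ with $\|f\|\le M$ there. For $\|h\|\le r$ the function $\lambda\mapsto f_i(a+\lambda h)$ is holomorphic on $|\lambda|<2$, so $f_i(a+h)=\sum_nP_{n,i}(h)$ with
$$P_{n,i}(h)=\frac1{2\pi\mathrm i}\oint_{|\lambda|=1}f_i(a+\lambda h)\lambda^{-n-1}\,d\lambda .$$
This is the coefficient of $\lambda^n$ in $f_i(a+\lambda h)$, so $P_{n,i}$ is the $n$-homogeneous Taylor polynomial of $f_i$ at $a$. We have $|P_{n,i}(h)|\le M$ for $\|h\|\le r$, hence $|P_{n,i}(h)|\le M(\|h\|/r)^n$ for all $h$. For each $\lambda$ the numbers $f_i(a+\lambda h)$ form a null family bounded by $M$, so dominated convergence shows that $P_n(h):=(P_{n,i}(h))_i$ lies in $c_0(S;\mathbb C)$ for $\|h\|\le r$, and by homogeneity for all $h$. By (1), applied coordinatewise with $x_0=0$, $(\check P_{n,i})_i$ is a bounded symmetric $n$-linear map into $c_0(S;\mathbb C)$.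 So $P_n$ is a continuous $n$-homogeneous polynomial. For $\|h\|\le r/2$ the tails satisfy $\sup_i\sum_{n>m}|P_{n,i}(h)|\le M2^{-m}$, so $\sum_nP_n(h)=f(a+h)$ uniformly on this ball, in sup norm. $\square$

**Fact 3.** *Let $H:E\to Y$ be real analytic and $a\in E$. Then $H$ is, near $a$, the restriction of a holomorphic map from a ball about $a$ in $E_{\mathbb C}$ to $Y_{\mathbb C}$. Hence $H$ is $C^\infty$ Fréchet smooth, and composites of real analytic operators are real analytic.*

*Proof.* Let $H(a+h)=\sum P_n(h)$ for $\|h\|<r$. The closed sets $\{h:\|h\|\le r/2,\ \|P_n(h)\|\le m\ \text{for all }n\}$, $m\in\mathbb N$, cover the closed ball of radius $r/2$, because the terms of a convergent series are bounded. By Baire, one of them contains an open ball $B(x_0,s)$ of $E$. For $n\ge1$ and $\|h\|<s$ apply (1) with all $h_i=h/n$; all the points $x_0+\sum\epsilon_ih/n$ lie in $B(x_0,s)$, so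
$$\|P_n(h)\|=n^n\|\check P_n(h/n,\dots,h/n)\|\le\frac{n^n}{n!}\,m\le e^nm .$$
Thus $\|P_n\|\le m(e/s)^n$, and (1) with $x_0=0$ and unit vectors gives $\|\check P_n\|\le\frac{n^n}{n!}\|P_n\|\le e^n\|P_n\|$. The complexified polynomial $\tilde P_n(x+\mathrm iy)=\sum_k\binom nk\mathrm i^k\check P_n(x,\dots,x,y,\dots,y)$, with $k$ entries $y$, satisfies $\|\tilde P_n\|\le2^n\|\check P_n\|\le m(2e^2/s)^n$, as $\|x\|,\|y\|\le\|x+\mathrm iy\|$. So $\sum\tilde P_n$ converges uniformly on the ball of radius $s/(4e^2)$ and is holomorphic inside it; at real points it is $H(a+\cdot)$. This gives the extension and the smoothness. For a composite $H\circ S$, compose an extension of $S$ near $a$ with one of $H$ near $S(a)$, and use Fact 1. $\square$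

## Unit-scale bumps with a common complex neighborhood

The eventual approximation has the form $H=\sum\psi_\tau F(x_\tau)\big/\sum\psi_\tau$. For this to be holomorphic near a real point, all but finitely many bumps must be small on *one and the same complex neighborhood* of that point. This section builds such bumps, centered at the lattice points of a $c_0(S)$, at scale one.

Let $\mathbb Z(S)$ be the set of finitely supported $\tau:S\to\mathbb Z$, a countable set. A real $b\in c_0(S)$ has a *rounding*: replace each $b_i$ by a nearest integer, by $0$ if $|b_i|<\frac12$. The result $\tau$ is in $\mathbb Z(S)$ and $\|b-\tau\|\le\frac12$. For instance $(0.7,-0.5,0.3,0.1,0,\dots)$ may be rounded to $(1,-1,0,0,\dots)$ or to $(1,0,0,\dots)$.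

**The one-variable function.** We smooth the indicator function of $[-\frac58,\frac58]$ with a Gaussian. For $s\ge1$ let
$$h_s(w)=\frac s{\sqrt\pi}\int_{-5/8}^{5/8}e^{-s^2(w-t)^2}dt,\qquad\theta(s)=\sqrt2\,e^{-s^2/128},\qquad L(s)=\frac{2s}{\sqrt\pi}e^{s^2}.$$
The function $h_s$ is entire. The number $\frac58$ lies halfway between $\frac12$ (rounding distance) and $\frac34$ (where a center counts as far).

**Lemma 1.**
1. $0<h_s<1$ on $\mathbb R$.
2. $|h_s(w)-1|\le\theta(s)$ if $w\in\mathbb C$, $|w|\le\frac1{16}$, or if $w\in\mathbb R$, $|w|\le\frac12$.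
3. $|h_s(w)|\le\theta(s)$ if $w\in\mathbb R$, $|w|\ge\frac34$, or if $w\in\mathbb C$, $|w-n|\le\frac1{16}$ for some $n\in\mathbb Z\setminus\{0\}$.
4. $|h_s(w)-h_s(w')|\le L(s)|w-w'|$ if $|\operatorname{Im}w|,|\operatorname{Im}w'|\le1$.

*Proof.* The identity $\frac s{\sqrt\pi}\int_{\mathbb R}e^{-s^2(w-t)^2}dt=1$ holds for all complex $w$; for real $w$ it gives (1). Write $w=u+\mathrm iv$, so that $|e^{-s^2(w-t)^2}|=e^{-s^2((u-t)^2-v^2)}$.

In (2), $h_s-1$ is minus the integral over $|t|>\frac58$. There $|u-t|\ge\frac9{16}$ and $v^2\le\frac1{256}$ in the first case; $|u-t|\ge\frac18$ and $v=0$ in the second. In (3) we integrate over $|t|\le\frac58$, where $|u-t|\ge\frac18$ and $v=0$ in the first case; $|u-t|\ge\frac{15}{16}-\frac{10}{16}=\frac5{16}$ and $v^2\le\frac1{256}$ in the second. The values of $\frac12(u-t)^2-v^2$ are therefore at least $\frac{39.5}{256}$, $\frac1{128}$, $\frac1{128}$, $\frac{11.5}{256}$ respectively, so at least $\frac1{128}$ in all four cases. Hence the integrand has modulus at most $e^{-s^2/128}e^{-s^2(u-t)^2/2}$.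 Since $\frac s{\sqrt\pi}\int_{\mathbb R}e^{-s^2r^2/2}dr=\sqrt2$, the bounds follow.

For (4), $|h_s'(w)|=\frac s{\sqrt\pi}\big|e^{-s^2(w+5/8)^2}-e^{-s^2(w-5/8)^2}\big|\le\frac{2s}{\sqrt\pi}e^{s^2}=L(s)$ on the convex strip $|\operatorname{Im}w|\le1$. $\square$

Note what does not depend on $s$: the complex discs of radius $\frac1{16}$ *about the integers*. Elsewhere we have only the Lipschitz bound $L(s)$, which is huge for large $s$.

**The bumps.** Let $S$ be countable and let $s_i\ge1$ $(i\in S)$ satisfy $\sum_{i\in S}\theta_i\le\frac1{32}$, where $\theta_i=\theta(s_i)$. Write $h_i=h_{s_i}$, $L_i=L(s_i)$, and for $\tau\in\mathbb Z(S)$ put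
$$G_\tau(z)=2\prod_{i\in S}h_i(z_i-\tau_i),\qquad z\in c_0(S;\mathbb C).$$
For each finite $J\subset S$ fix $\rho_J\in(0,1]$ with $\rho_J\sum_{i\in J}L_i\le\frac1{32}$, depending only on $J$ and $(s_i)_{i\in J}$. For real $b\in c_0(S)$ with $|b_i|<\frac1{16}$ for all $i\in S\setminus J$ let
$$V_S(b,J)=\{z\in c_0(S;\mathbb C):\ |z_i-b_i|<\rho_J\ (i\in J),\ |z_i|<\tfrac1{16}\ (i\in S\setminus J)\}.$$
It contains $b$, and it is open because $\sup_{i\notin J}|z_i|$ is attained for a null family (or $S\setminus J=\emptyset$). Only the finitely many coordinates in $J$ are restricted in an $s$-dependent way; the others use the $s$-free discs about integers.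

**Lemma 2.**
(a) $G_\tau$ is holomorphic on $c_0(S;\mathbb C)$, and real and $>0$ on $c_0(S)$.
(b) $G_\tau(y)\ge1$ if $y\in c_0(S)$ is real and $\|y-\tau\|\le\frac12$.
(c) On $V_S(b,J)$: $|G_\tau|\le4$ for every $\tau\in\mathbb Z(S)$, and $|G_\tau|\le\frac12$ for every $\tau\in\mathbb Z(S)$ with $\|b-\tau\|\ge\frac34$.
(d) For real $b\in c_0(S)$ the set $\{\tau\in\mathbb Z(S):\|b-\tau\|<\frac34\}$ is finite.

*Proof.* (a) Given $z^0$, the set $J'=\{i:|z_i^0|\ge\frac1{32}\}\cup\operatorname{supp}\tau$ is finite. On the open ball of radius $\frac1{32}$ about $z^0$ and for $i\notin J'$ we have $\tau_i=0$ and $|z_i|<\frac1{16}$, so $|h_i(z_i-\tau_i)-1|\le\theta_i$. Partial products over indices outside $J'$ are bounded by $e^{\sum\theta_i}\le e^{1/32}$, and adding the factor with index $i$ changes them by at most $e^{1/32}\theta_i$. So they converge uniformly on the ball. The finitely many factors in $J'$ are bounded there. Hence $G_\tau$ is a locally uniform limit of holomorphic functions. At a real point all factors lie in $(0,1)$ and $\sum_i(1-h_i(z_i-\tau_i))<\infty$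 by the same estimate, so the product is positive.

(b) By Lemma 1(2), $\prod h_i(y_i-\tau_i)\ge\prod(1-\theta_i)\ge1-\sum\theta_i\ge\frac12$.

(c) Let $z\in V_S(b,J)$. If $i\in J$, then $z_i-\tau_i$ and $b_i-\tau_i$ have imaginary parts at most $\rho_J\le1$ in modulus, so Lemma 1(1),(4) give $|h_i(z_i-\tau_i)|\le|h_i(b_i-\tau_i)|+\rho_JL_i\le1+\rho_JL_i$. If $i\notin J$, the factor is at most $1+\theta_i$ when $\tau_i=0$, by Lemma 1(2), and at most $\theta_i\le1$ when $\tau_i\ne0$, by Lemma 1(3). The product of the bounds $1+\rho_JL_i$ $(i\in J)$ and $1+\theta_i$ $(i\notin J)$, all at least $1$, is at most $e^{1/32+1/32}=e^{1/16}<2$. So $|G_\tau|\le4$.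

If $\|b-\tau\|\ge\frac34$, then $|b_i-\tau_i|\ge\frac34$ for some $i$. If $i\in J$, then $|h_i(z_i-\tau_i)|\le\theta_i+\rho_JL_i\le\frac1{16}$ by Lemma 1(3),(4). If $i\notin J$, then $|b_i|<\frac1{16}$ forces $\tau_i\ne0$, and the factor is at most $\theta_i\le\frac1{32}$. The other factors multiply to at most $2$, so $|G_\tau|\le2\cdot\frac1{16}\cdot2\le\frac12$.

(d) If $|b_i|\le\frac14$ then $|\tau_i|<1$, so $\tau_i=0$. This leaves finitely many $i$, each with finitely many possible $\tau_i$. $\square$

## Rescaled bumps blow up at bounded distance from their scale's reach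

Suppose every $x$ has a radius $\delta(x)$ such that $F$ varies little on the ball of radius $\delta(x)$ about $x$. If $\delta$ is a constant, one rescales the whole space once, by $\Phi(x)=3x/\delta$, and uses the bumps $G_\tau\circ\Phi$: then $\|\Phi(x)-\Phi(y)\|\le2$ implies $\|x-y\|<\delta$. As we shall see in the last step of the proof of Theorem A, this implication is all that is needed.

If $\delta$ is not constant, the sensible first attempt is to rescale each bump by its own radius: $\psi_q(z)=G\big((z-q)/\delta(q)\big)$, with $G=G_0$ on $S=\mathbb N$. Then one needs the far bumps to be small on a common complex neighborhood of each real point. Here is where this stops. Since $\sum\theta(s_j)<\infty$, we have $s_j\to\infty$. For each $l\in\mathbb N$ choose $m=m(l)\ge2$ with $s_m>s_1l^2$, and for $\delta_l>0$ to be chosen put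
$$q^{(l)}=l\,e_1+\tfrac58\delta_l\,e_m,\qquad\psi_l(z)=G\Big(\frac{z-q^{(l)}}{\delta_l}\Big),\qquad z^{(l)}=\tfrac{\mathrm i}{l}\,e_m\longrightarrow0 .$$
The center $q^{(l)}$ is at distance at least $l$ from $0$. The coordinates of $(z^{(l)}-q^{(l)})/\delta_l$ are $-l/\delta_l$ at place $1$, $-\frac58+\mathrm iy$ with $y=1/(l\delta_l)$ at place $m$, and $0$ elsewhere. The factors at the other places multiply to at least $1-\sum\theta_j\ge\frac12$. The factor at place $1$ is at least $\frac{5s_1}{4\sqrt\pi}e^{-s_1^2(l/\delta_l+1)^2}$. At place $m$, with $s=s_m$ and $t=r-\frac58$,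
$$|h_s(-\tfrac58+\mathrm iy)|=\frac s{\sqrt\pi}\,e^{s^2y^2}\Big|\int_0^{5/4}e^{-s^2r^2}e^{2\mathrm is^2yr}dr\Big| .$$
With $\omega=2s^2y$, integration by parts shows that $\omega$ times the modulus of this integral is at least $1-e^{-25s^2/16}$ minus a term tending to $0$ as $\omega\to\infty$ (Riemann–Lebesgue). So for fixed $l$, as $\delta_l\to0$, the factor at place $m$ is at least a positive constant times $e^{s_m^2/(l\delta_l)^2}\delta_l$. The exponents add up to
$$\frac1{\delta_l^2}\Big(\frac{s_m^2}{l^2}-s_1^2l^2\Big)+O\Big(\frac1{\delta_l}\Big)\longrightarrow+\infty ,$$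
because $s_m>s_1l^2$. Choose $\delta_l$ so small that $|\psi_l(z^{(l)})|\ge l$. Then the family $(\psi_l)$ is unbounded on *every* neighborhood of $0$ in $X_{\mathbb C}$, although the centers run off to infinity and the scales shrink. Raising $\psi_l$ to powers only makes this worse. The real estimates are all fine; what is lost is the common complex neighborhood. The culprit is a coordinate sitting at the edge $\frac58$ of a rescaled bump, away from the discs about integers in which Lemma 1 is uniform in $s$.

## An analytic change of variables that makes the scale constant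

The way past this point is to leave the bumps at scale one and to change the space: find a holomorphic map $\Phi$ into a larger $c_0(I;\mathbb C)$ such that unit distance in $c_0(I)$ controls distance $\delta(x)$ in $A$.

**Lemma 3.** *Let $A\subset X$ be nonempty and let $\delta:A\to(0,1]$ be $1$-Lipschitz. There are a countable set $I$, numbers $s_i\ge1$ $(i\in I)$ with $\sum_I\theta(s_i)\le\frac1{32}$, an open $\Omega\subset X_{\mathbb C}$ containing $A$, and a holomorphic $\Phi:\Omega\to c_0(I;\mathbb C)$ with $\Phi(\Omega\cap X)\subset c_0(I)$, such that*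
$$x,y\in A,\ \|\Phi(x)-\Phi(y)\|\le2\ \Longrightarrow\ \|x-y\|<\delta(x).\tag{2}$$

We start from $\Phi^0(z)=z$ and add coordinates in levels. At level $k$ we use the unit bumps *in the coordinates already built* as switches. Near lattice points where $\delta\le2^{-k}$ everywhere, a switch $g$ turns on the magnified coordinates $R\,g(z)\,z_j$. Elsewhere the switch is at most $\frac12$, and a high power of it makes these coordinates negligible. A point $a$ with $\delta(a)>2^{-K}$ is then untouched by all levels after $K$, so its complex neighborhood need not shrink any more.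

The coordinates $R\,g(z)z_j$ alone would not do: if $g(w)=2g(x)$ and $w=\frac12x$, then $g(w)w=g(x)x$. So we also add a coordinate $M\,g(z)$, with $M$ large, which pins down $g$.

**Step 1: the recursion.** *This step defines the coordinates and the domains.* We construct disjoint countable sets $I_k$ $(k\ge0)$ and put $S_k=I_0\cup\dots\cup I_k$. As soon as $I_k$ is defined, we choose $s_i\ge1$ $(i\in I_k)$ with $\sum_{i\in I_k}\theta(s_i)\le2^{-k-6}$; this is possible since $\theta(s)\to0$ as $s\to\infty$. As $\sum_k2^{-k-6}=\frac1{32}$, we have $\sum_{i\in S_k}\theta(s_i)\le\frac1{32}$ for every $k$. We also construct open sets $\Omega_0\supset\Omega_1\supset\dots\supset A$ and holomorphic maps $\Phi^k=(\Phi_i)_{i\in S_k}:\Omega_k\to c_0(S_k;\mathbb C)$, real on $\Omega_k\cap X$. Start with $I_0=\mathbb N$, $\Omega_0=X_{\mathbb C}$, $\Phi^0(z)=z$.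

Given stage $k$, take the bumps $G_\tau$, $\tau\in\mathbb Z(S_k)$, for $S=S_k$, and set $g_\tau=G_\tau\circ\Phi^k$ on $\Omega_k$. Let $B_k$ be the set of $\tau\in\mathbb Z(S_k)$ such that
$$\delta(x)\le2^{-k}\quad\text{for every }x\in A\text{ with }\|\Phi^k(x)-\tau\|<\tfrac34 .$$
(Lattice points with no such $x$ belong to $B_k$; they do no harm.) Fix an injection $n_k:B_k\to\mathbb N$, and for $\tau\in B_k$ put
$$R_k=2^{k+5},\qquad M_\tau=R_k(\|\tau\|+3),\qquad p_\tau\in\mathbb N\ \text{ with }\ M_\tau2^{-p_\tau}\le2^{-k-n_k(\tau)}.$$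
Let $I_{k+1}$ be a copy of $B_k\times\{0,1,2,\dots\}$ disjoint from $S_k$, and on $\Omega_k$ set
$$\Phi_{(\tau,0)}(z)=M_\tau\,g_\tau(z)^{p_\tau},\qquad\Phi_{(\tau,j)}(z)=R_k\,g_\tau(z)^{p_\tau}z_j\quad(j\ge1).$$
These functions are holomorphic on $\Omega_k$ and real on $\Omega_k\cap X$. Let $\Omega_{k+1}$ be the set of $z\in\Omega_k$ that have an open neighborhood $W\subset\Omega_k$ on which the functions $\Phi_i$ $(i\in I_{k+1})$ are uniformly bounded and such that $(\Phi_i(w))_{i\in I_{k+1}}\in c_0(I_{k+1};\mathbb C)$ for each $w\in W$. All points of such a $W$ belong to $\Omega_{k+1}$, so $\Omega_{k+1}$ is open. On it $\Phi^{k+1}$ takes values in $c_0(S_{k+1};\mathbb C)$ and is locally bounded, so it is holomorphic by Fact 2.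

For later use: since $R_k\le M_\tau$, if $|g_\tau(z)|\le\frac12$ then
$$|\Phi_{(\tau,j)}(z)|\le2^{-p_\tau}M_\tau\max(1,\|z\|)\le2^{-k-n_k(\tau)}\max(1,\|z\|)\qquad(j\ge0).\tag{3}$$

**Step 2: $A\subset\Omega_{k+1}$.** *This step shows that the recursion never loses a point of $A$.* Let $a\in A$, $b=\Phi^k(a)$ and $J=\{i\in S_k:|b_i|\ge\frac1{16}\}$, a finite set. By continuity of $\Phi^k$ choose an open $W\ni a$ with $W\subset\Omega_k$, $\|z\|\le\|a\|+1$ on $W$, and $\Phi^k(W)\subset V_{S_k}(b,J)$. By Lemma 2(c),(d), $|g_\tau|\le\frac12$ on $W$ for all but finitely many $\tau\in\mathbb Z(S_k)$, and $|g_\tau|\le4$ on $W$ for the remaining ones. For the former the new coordinates are bounded on $W$ by $\|a\|+1$, because of (3); the finitely many others contribute coordinates bounded by $4^{p_\tau}M_\tau(\|a\|+1)$. So the new coordinates are uniformly bounded on $W$.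

Now let $w\in W$ and $\epsilon>0$. By (3) and the injectivity of $n_k$, only finitely many $\tau\in B_k$ have some $j$ with $|\Phi_{(\tau,j)}(w)|\ge\epsilon$. For each such $\tau$, $\Phi_{(\tau,j)}(w)\to0$ as $j\to\infty$ because $w$ is a null sequence. Hence $(\Phi_i(w))_{i\in I_{k+1}}\in c_0(I_{k+1};\mathbb C)$, and $a\in\Omega_{k+1}$.

**Step 3: the neighborhoods stop shrinking.** *This step produces, for each $a\in A$, one neighborhood contained in all $\Omega_k$.* Fix $a\in A$ and choose $K$ with $2^{-K}<\delta(a)$ and $2^{-K}(\|a\|+1)<\frac1{16}$. Let $J=\{i\in S_K:|\Phi_i(a)|\ge\frac1{16}\}$, and let $U_a\subset\Omega_K$ be an open ball about $a$ of radius at most $1$ with $\Phi^K(U_a)\subset V_{S_K}(\Phi^K(a),J)$. We claim that for all $k\ge K$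
$$U_a\subset\Omega_k,\qquad|\Phi_i(a)|<\tfrac1{16}\ (i\in S_k\setminus J),\qquad\Phi^k(U_a)\subset V_{S_k}(\Phi^k(a),J).\tag{4}$$
The same $J$, and hence the same $\rho_J$, serves for every $k$: recall that $\rho_J$ depends only on $J$ and $(s_i)_{i\in J}$.

For $k=K$, (4) holds by choice. Assume it for some $k\ge K$, and let $\tau\in B_k$. If $\|\Phi^k(a)-\tau\|$ were less than $\frac34$, the definition of $B_k$ would give $\delta(a)\le2^{-k}\le2^{-K}$, which is false. So $\|\Phi^k(a)-\tau\|\ge\frac34$, and Lemma 2(c) with (4) gives $|g_\tau|\le\frac12$ on $U_a$. By (3), for all $\tau\in B_k$, $j\ge0$, $z\in U_a$,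
$$|\Phi_{(\tau,j)}(z)|\le2^{-k-n_k(\tau)}(\|a\|+1)<\tfrac1{16}.\tag{5}$$
For fixed $z\in U_a$ these coordinates form an element of $c_0(I_{k+1};\mathbb C)$: by (5) only finitely many $\tau$ matter for a given $\epsilon$, and for each $\tau$ the coordinates tend to $0$ as $j\to\infty$. They are uniformly bounded on $U_a$, so $U_a\subset\Omega_{k+1}$. Finally (5), at $a$ and on $U_a$, says that all new coordinates are smaller than $\frac1{16}$ in modulus, which is the rest of (4) for $k+1$.

**Step 4: the limit map.** *This step assembles all levels into one holomorphic $\Phi$.* Let $I=\bigcup_kI_k$; then $\sum_I\theta(s_i)\le\frac1{32}$. Let $a\in A$, with $K$, $J$, $U_a$ as in Step 3. By (5), for $k\ge K$ the coordinates of level $k+1$ are bounded on $U_a$ by $2^{-k}(\|a\|+1)$, which tends to $0$, and at each level they form a null family. Also $\Phi^K(z)\in c_0(S_K;\mathbb C)$, and $\Phi^K$ is bounded on $U_a$ because its values lie in $V_{S_K}(\Phi^K(a),J)$. So $\Phi(z)=(\Phi_i(z))_{i\in I}$ belongs to $c_0(I;\mathbb C)$ for $z\in U_a$, and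 $\Phi$ is bounded on $U_a$. Put $\Omega=\bigcup_{a\in A}U_a$. By Fact 2, $\Phi:\Omega\to c_0(I;\mathbb C)$ is holomorphic, and it is real on $\Omega\cap X$.

**Step 5: what one level of magnification gives.** *This step shows that a switched-on level controls $\|x-w\|$.* Let $k\ge1$, let $x,w\in A$ with $\|\Phi^k(x)-\Phi^k(w)\|\le2$, and let $\tau\in B_{k-1}$ satisfy $\|\Phi^{k-1}(x)-\tau\|\le\frac12$. Then
$$\|x-w\|\le4/R_{k-1}=2^{-k-2}.\tag{6}$$
Put $g=g_\tau^{p_\tau}$. By Lemma 2(b), $g(x)\ge1$. Next, $\|\Phi^{k-1}(w)-\tau\|\le2+\frac12=\frac52$, and the $I_0$-coordinates of $\Phi^{k-1}(w)$ are those of $w$; so $\|w\|\le\|\tau\|+3=M_\tau/R_{k-1}$. The coordinate $(\tau,0)$ of $\Phi^k$ gives $M_\tau|g(x)-g(w)|\le2$, and the coordinates $(\tau,j)$, $j\ge1$, give $R_{k-1}\|g(x)x-g(w)w\|\le2$. From $g(x)(x-w)=\big(g(x)x-g(w)w\big)+\big(g(w)-g(x)\big)w$ we get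
$$R_{k-1}\|x-w\|\le R_{k-1}\|g(x)(x-w)\|\le R_{k-1}\|g(x)x-g(w)w\|+R_{k-1}\|w\|\,|g(x)-g(w)|\le2+M_\tau|g(x)-g(w)|\le4 .$$
Since $R_{k-1}=2^{k+4}$, this is (6).

**Step 6: separation.** *This step proves (2) by stopping at the right level.* Let $x,y\in A$ with $\|\Phi(x)-\Phi(y)\|\le2$; then $\|\Phi^k(x)-\Phi^k(y)\|\le2$ for all $k$. Let $\tau_k\in\mathbb Z(S_k)$ be a rounding of $\Phi^k(x)$. If $2^{-k}<\delta(x)$ then $\tau_k\notin B_k$: the point $x$ itself violates the condition. Since $\delta\le1$, $B_0=\mathbb Z(S_0)$. So there is a least $k$ with $\tau_k\notin B_k$, and $k\ge1$, $\tau_{k-1}\in B_{k-1}$.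

As $\tau_k\notin B_k$, there is $x'\in A$ with $\|\Phi^k(x')-\tau_k\|<\frac34$ and $\delta(x')>2^{-k}$. Then $\|\Phi^k(x)-\Phi^k(x')\|\le\frac54\le2$. Apply (6) with $\tau=\tau_{k-1}$ twice, with $w=x'$ and with $w=y$: both $\|x-x'\|$ and $\|x-y\|$ are at most $2^{-k-2}$. As $\delta$ is $1$-Lipschitz,
$$\delta(x)\ge\delta(x')-\|x-x'\|>2^{-k}-2^{-k-2}>2^{-k-2}\ge\|x-y\| .$$
This proves Lemma 3. $\square$

As a check, take $A=c_0$ and $\delta\equiv1$. Then $\tau_1\notin B_1$, as $x$ itself has $\delta(x)=1>\frac12$. The argument stops at $k=1$ and gives $\|x-y\|\le\frac18<1$.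

## Gluing in the new coordinates: proof of Theorem A

**Step 1: a Lipschitz scale adapted to $F$ and $\eta$.** *This step produces the function $\delta$ to which Lemma 3 is applied.* Replacing $\eta$ by $\min(\eta,1)$, assume $\eta\le1$. For $x\in A$ call $r\in(0,1]$ *admissible at $x$* if
$$\|F(u)-F(v)\|\le\tfrac12\eta(u)\quad\text{and}\quad\eta(v)\le2\eta(u)\qquad\text{for all }u,v\in A\text{ with }\|u-x\|<r,\ \|v-x\|<r .$$
Let $\delta(x)\le1$ be the supremum of the admissible $r$. It is positive: by continuity there is $r$ such that $\|F(u)-F(x)\|\le\frac18\eta(x)$ and $\frac34\eta(x)\le\eta(u)\le\frac54\eta(x)$ for $u\in A$, $\|u-x\|<r$. Then $\|F(u)-F(v)\|\le\frac14\eta(x)\le\frac12\eta(u)$ and $\eta(v)\le\frac54\eta(x)\le2\cdot\frac34\eta(x)\le2\eta(u)$.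

If $r$ is admissible at $x$ and $y\in A$, $\|x-y\|<r$, then $r-\|x-y\|$ is admissible at $y$, since the smaller ball lies in the larger. Taking the supremum over $r$ gives $\delta(y)\ge\delta(x)-\|x-y\|$ if $\|x-y\|<\delta(x)$; otherwise this is trivial. So $\delta$ is $1$-Lipschitz. If $\|x-y\|<\delta(x)$, some admissible $r$ exceeds $\|x-y\|$, and with $u=x$, $v=y$ we obtain
$$x,y\in A,\ \|x-y\|<\delta(x)\Longrightarrow\|F(x)-F(y)\|\le\tfrac12\eta(x),\quad\eta(y)\le2\eta(x).\tag{7}$$

**Step 2: the formula for $H$.** *This step defines weights that beat the growth of $F$ and of $1/\eta$.* Take $I,(s_i),\Omega,\Phi$ from Lemma 3, and the bumps $G_\tau$, $\tau\in\mathbb Z(I)$, with $S=I$. Let $\Lambda$ be the countable set of $\tau\in\mathbb Z(I)$ for which some $x_\tau\in A$ satisfies $\|\Phi(x_\tau)-\tau\|<\frac34$. Fix such an $x_\tau$ for each $\tau\in\Lambda$, and an injection $n:\Lambda\to\mathbb N$. Put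
$$C_\tau=1+\|F(x_\tau)\|+\frac1{\eta(x_\tau)},\qquad q_\tau\in\mathbb N\text{ with }C_\tau^3\,2^{-q_\tau}\le\tfrac1{16}2^{-n(\tau)},\qquad\psi_\tau=C_\tau^2\,(G_\tau\circ\Phi)^{q_\tau},$$
$$D=\sum_{\tau\in\Lambda}\psi_\tau,\qquad N=\sum_{\tau\in\Lambda}\psi_\tau F(x_\tau),\qquad H=N/D .$$

**Step 3: analyticity.** *This step uses the common neighborhoods of Lemma 2.* Let $a\in A$, $b=\Phi(a)$, $J=\{i\in I:|b_i|\ge\frac1{16}\}$ (finite), and let $W\subset\Omega$ be an open neighborhood of $a$ with $\Phi(W)\subset V_I(b,J)$. By Lemma 2(c) each $\psi_\tau$ is bounded on $W$. By Lemma 2(c),(d), $|G_\tau\circ\Phi|\le\frac12$ on $W$ for all but finitely many $\tau$, and for those $|\psi_\tau|$ and $\|\psi_\tau F(x_\tau)\|$ are at most $C_\tau^32^{-q_\tau}\le2^{-n(\tau)}$ on $W$. Hence both series converge uniformly on $W$. So $D$ and $N$ are holomorphic on an open $\Omega''$ (the union of these $W$) with $A\subset\Omega''\subset\Omega$, and on $\Omega''\cap X$ they take values in $\mathbb R$ and in $Y$, because $\Phi$ and the $G_\tau$ are real at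 real points and $Y$ is closed.

For $x\in A$ let $\tau_0$ be a rounding of $\Phi(x)$. Then $\|\Phi(x)-\tau_0\|\le\frac12$, so $\tau_0\in\Lambda$ and $G_{\tau_0}(\Phi(x))\ge1$ by Lemma 2(b). All $\psi_\tau(x)$ are positive by Lemma 2(a). Thus
$$D(x)\ge\psi_{\tau_0}(x)\ge C_{\tau_0}^2\ge1.\tag{8}$$
So $H$ is holomorphic on the open set $\Omega'=\{z\in\Omega'':D(z)\ne0\}\supset A$, and $H(\Omega'\cap X)\subset Y$. By Fact 1, $H|_{\Omega'\cap X}$ is real analytic.

**Step 4: approximation.** *This step splits the average into near and far centers.* Let $x\in A$ and let $\tau_0$ be as above. Since all $\psi_\tau(x)>0$,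
$$\|H(x)-F(x)\|\le\frac1{D(x)}\sum_{\tau\in\Lambda}\psi_\tau(x)\,\|F(x_\tau)-F(x)\| .$$

*Near $\tau$:* $\|\Phi(x)-\tau\|<\frac34$. Then $\|\Phi(x)-\Phi(x_\tau)\|<\frac32\le2$, so $\|x-x_\tau\|<\delta(x)$ by (2), and $\|F(x)-F(x_\tau)\|\le\frac12\eta(x)$ by (7). These $\tau$ contribute at most $\frac12\eta(x)$. The center $\tau_0$ is near, so also $\|F(x)\|\le\|F(x_{\tau_0})\|+\frac12\le C_{\tau_0}$ and $\eta(x_{\tau_0})\le2\eta(x)$.

*Far $\tau$:* $\|\Phi(x)-\tau\|\ge\frac34$. By Lemma 2(c) with $b=\Phi(x)$, evaluated at the point $b$ itself, $0<G_\tau(\Phi(x))\le\frac12$, so $\psi_\tau(x)\le C_\tau^22^{-q_\tau}$. Moreover $\|F(x)-F(x_\tau)\|\le C_{\tau_0}+C_\tau\le2C_{\tau_0}C_\tau$, both constants being at least $1$. With (8) and $\sum_\tau2^{-n(\tau)}\le1$, these $\tau$ contribute at most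
$$\frac1{C_{\tau_0}^2}\sum_\tau2C_{\tau_0}C_\tau^3\,2^{-q_\tau}\le\frac2{16\,C_{\tau_0}}\le\tfrac18\eta(x_{\tau_0})\le\tfrac14\eta(x),$$
where $1/C_{\tau_0}\le\eta(x_{\tau_0})$ by the definition of $C_{\tau_0}$.

Altogether $\|H(x)-F(x)\|\le\frac34\eta(x)<\eta(x)$. This proves Theorem A, and with $A=c_0$, $\eta\equiv\varepsilon/2$ it answers the question affirmatively. $\blacksquare$

Look back at what Steps 2–4 used about $\Phi$: it is holomorphic, real at real points, and satisfies (2). When $\delta$ can be taken constant, $\Phi(z)=3z/\delta$ does this with $I=\mathbb N$, and Lemma 3 is not needed. This covers uniformly continuous $F$ on $c_0$ with constant $\eta$.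

## Spaces that embed analytically in $c_0$

Theorem A allows an arbitrary subset $A$ and a variable error $\eta$, and this transfers the result to other spaces.

**Theorem B.** *Let $Z$ be a real Banach space for which there is a map $T:Z\to c_0$ that is a homeomorphism onto $T(Z)$ and extends to a holomorphic map from an open neighborhood of $Z$ in $Z_{\mathbb C}$ into $c_0(\mathbb N;\mathbb C)$. Then for every real Banach space $Y$ and all continuous $F:Z\to Y$, $\eta:Z\to(0,\infty)$ there is a real analytic $H:Z\to Y$ with $\|H(x)-F(x)\|<\eta(x)$ for all $x\in Z$.*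

*Proof.* Apply Theorem A to $A=T(Z)$, $F\circ T^{-1}$ and $\eta\circ T^{-1}$, which are continuous on $A$; we get $H_0$, holomorphic on an open set containing $T(Z)$. Then $H=H_0\circ T$ is holomorphic near $Z$ in $Z_{\mathbb C}$ and $Y$-valued on $Z$, hence real analytic on $Z$ by Fact 1, and $\|H(x)-F(x)\|<\eta(x)$. $\square$

**Corollary C.** *The conclusion of Theorem B holds for (1) every closed subspace of $c_0$; (2) every separable $Z$ admitting a separating polynomial; (3) $c_0(Z)$ for $Z$ as in (2), and every closed subspace of $c_0(Z)$.*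

Here $c_0(Z)$ is the space of null sequences in $Z$ with the sup norm.

*Proof.* (1) Let $T$ be the inclusion; it extends complex-linearly.

(2) Let $P=\sum_{j=1}^dP_j$ be a separating polynomial, $P\ge\alpha>0$ on the unit sphere, $P_j$ $j$-homogeneous. The polynomial $Q=\sum_jP_j^{2d!/j}$ is homogeneous of even degree $\Delta=2d!$, and all the exponents are even. At each point of the unit sphere some $|P_j|\ge\alpha/d$, and $Q$ is bounded there, so $\beta\|x\|^\Delta\le Q(x)\le\gamma\|x\|^\Delta$ for some $\beta,\gamma>0$.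

Let $(q_n)$ be dense in $Z$ and $f_n(x)=Q(x-q_n)-Q(q_n)$, a polynomial with $f_n(0)=0$ because $Q$ is even. Extend $Q$ and $f_n$ to polynomials on $Z_{\mathbb C}$. Polynomials are bounded and Lipschitz on bounded sets, so there are $c_n>0$ with $|c_nf_n(z)|\le\frac1n$ for $\|z\|\le n$ and $|c_nf_n(z)|\le\frac1n\|z\|$ for $\|z\|\le1$. Then $T_0=(Q,c_1f_1,c_2f_2,\dots)$ maps $Z_{\mathbb C}$ into $c_0(\mathbb N;\mathbb C)$. It is bounded on bounded sets: for $\|z\|\le m$ the coordinates with $n\ge m$ are at most $1$, and the finitely many others are bounded. So $T_0$ is holomorphic by Fact 2, and it maps $Z$ into $c_0$.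

Suppose $T_0(y_l)\to T_0(x)$ with $x,y_l\in Z$. Then $Q(y_l-q_n)\to Q(x-q_n)$ for each $n$, so $\limsup_l\beta\|y_l-q_n\|^\Delta\le\gamma\|x-q_n\|^\Delta$, and
$$\limsup_l\|y_l-x\|\le\big((\gamma/\beta)^{1/\Delta}+1\big)\|x-q_n\| .$$
Choosing $q_n$ close to $x$ gives $y_l\to x$. So $T_0|_Z$ is injective (take constant sequences) and is a homeomorphism onto its image. Theorem B applies with $T=T_0|_Z$.

(3) Let $T(z)=(T_0(z^m))_m$ for $z=(z^m)\in c_0(Z_{\mathbb C})$, the complexification of $c_0(Z)$. For some $C$, $\|T_0(u)\|\le C\|u\|$ for $\|u\|\le1$: for the coordinate $Q$ by homogeneity, for the others by the choice of $c_n$. Also $T_0$ is bounded on bounded sets. So $\|T_0(z^m)\|\to0$ as $m\to\infty$ and each $T_0(z^m)$ is a null sequence. Thus $T$ maps into $c_0(\mathbb N\times\mathbb N;\mathbb C)$, which we identify with $c_0(\mathbb N;\mathbb C)$, and is bounded on bounded sets, hence holomorphic by Fact 2. It is real at real points.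

Suppose $T(y_l)\to T(x)$ with $x,y_l\in c_0(Z)$. Then $y_l^m\to x^m$ for each $m$ by (2), and $Q(y_l^m)\to Q(x^m)$ uniformly in $m$. Since $Q(x^m)\to0$ as $m\to\infty$ and $\beta\|y_l^m\|^\Delta\le Q(y_l^m)$, for every $\epsilon>0$ there are $m_0,l_0$ with $\|y_l^m\|<\epsilon$ and $\|x^m\|<\epsilon$ for $m\ge m_0$, $l\ge l_0$. With the convergence of the finitely many coordinates $m<m_0$ this gives $\limsup_l\|y_l-x\|\le2\epsilon$. Hence $y_l\to x$ in $c_0(Z)$, and as in (2) $T$ is a homeomorphism onto its image. For a closed subspace, restrict $T$. $\square$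

**Corollary D.** *If the norm of a Banach space $Z$ can be approximated within $\frac14$, uniformly on $Z$, by a real analytic function, then $Z$ contains a copy of $c_0$ or admits a separating polynomial. Consequently, for a separable $Z$ not containing a copy of $c_0$ the following are equivalent: (a) the conclusion of Theorem B holds for $Z$; (b) $\|\cdot\|$ is uniformly approximable within $\frac14$ by a real analytic function; (c) $Z$ admits a separating $C^\infty$ Fréchet smooth function; (d) $Z$ admits a separating polynomial.*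

*Proof.* Let $H:Z\to\mathbb R$ be real analytic with $\big|H-\|\cdot\|\big|\le\frac14$. By Fact 3, $H$ is $C^\infty$ Fréchet smooth. The function $f=H-H(0)$ satisfies $f(0)=0$, and on the unit sphere $f\ge\frac34-\frac14=\frac12$, as $|H(0)|\le\frac14$. So $f$ is a separating $C^\infty$ Fréchet smooth function, and (iii) gives the first claim.

This also shows (b)$\Rightarrow$(c). The implication (a)$\Rightarrow$(b) is the case $Y=\mathbb R$, $F=\|\cdot\|$, $\eta\equiv\frac14$; (c)$\Rightarrow$(d) is (iii), as $Z$ contains no copy of $c_0$; and (d)$\Rightarrow$(a) is Corollary C(2). $\square$
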